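# Every monotone network for Boolean convolution has at least $n^2/36$ $\wedge$-gates

## 1. Monotone networks, convolution, semi-disjoint forms, matchings

**Definition (monotone network).** A monotone network is a Boolean circuit whose gates are binary $\wedge$-gates and binary $\vee$-gates, with no negations. Its inputs are variables, and we also allow the constants $0,1$ as inputs. A *node* is a gate or an input. A *wire* $u\to w$ leads from a node $u$ into a gate $w$ that uses $u$; every gate has two incoming wires. The *monotone network complexity* of a set of functions is the minimum number of gates in a monotone network that computes all of them.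

*Example.* The function $x_1y_1\vee x_2y_2$ (we write $xy$ for $x\wedge y$) has a network with two $\wedge$-gates and one $\vee$-gate. It is also equal to $(x_1\vee x_2)\wedge(x_1\vee y_2)\wedge(y_1\vee x_2)\wedge(y_1\vee y_2)$, which gives a network with four $\vee$-gates and three $\wedge$-gates. So $\vee$-gates may come first, and a gate in the middle of a network need not look like a piece of the output.

Every node $g$ computes a monotone function: if $a\le b$ coordinatewise, then $g(a)\le g(b)$.

**Definition (Boolean convolution).** Let $n\ge2$. The $n$th degree Boolean convolution has inputs $x_0,\dots,x_{n-1},y_0,\dots,y_{n-1}$ and the $n$ outputs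
$$z_k=\bigvee_{\substack{0\le i,j\le n-1\\ i+j\equiv k \pmod n}} x_i\wedge y_j \qquad (0\le k\le n-1).$$

*Example.* For $n=2$: $z_0=x_0y_0\vee x_1y_1$ and $z_1=x_0y_1\vee x_1y_0$.

Each output is a disjunction of $n$ distinct products $x_iy_j$. These are its *prime implicants*, that is, the minimal conjunctions of variables that imply it. Each variable occurs in exactly one prime implicant of each output, and distinct outputs share no prime implicant. The next definition keeps what we need of this structure.

**Definition (semi-disjoint bilinear form).** Let $I,J$ be finite index sets, with variables $x_i$ $(i\in I)$ and $y_j$ $(j\in J)$. A semi-disjoint bilinear form is given by pairwise disjoint sets $T_k\subseteq I\times J$ $(k\in K)$, each of which is a matching: no two of its pairs share a first or a second coordinate. Its outputs are $z_k=\bigvee_{(i,j)\in T_k}x_iy_j$. We write $E=\bigcup_kT_k$ and $N=\sum_k|T_k|$, the number of prime implicants. For $i\in I$ let $\sigma_k(i)$ be the unique $j$ with $(i,j)\in T_k$ if there is one, and $\sigma_k(i)=\bot$ otherwise.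

Since $T_k$ is a matching, $\sigma_k$ is injective where it is not $\bot$. Since the $T_k$ are disjoint, each $e\in E$ determines its index $k$.

*Example.* Take $I=\{1,2\}$, $J=\{1,2,3\}$, $T_1=\{(1,1),(2,2)\}$, $T_2=\{(1,3)\}$. The outputs are $x_1y_1\vee x_2y_2$ and $x_1y_3$, we have $N=3$, and $\sigma_2(1)=3$, $\sigma_2(2)=\bot$. On the other hand, $x_1y_1\vee x_1y_2$ cannot be an output, because its two pairs share the first coordinate. The convolution is the case $I=J=K=\mathbb Z_n$, $T_k=\{(i,j):i+j=k\}$, $\sigma_k(i)=k-i$, $N=n^2$; here no $\bot$ occurs.

**Definition (matching number, cover).** View $T\subseteq I\times J$ as a bipartite graph, or as a set of cells in a table with rows $I$ and columns $J$. Write $T_{i\cdot}=\{j:(i,j)\in T\}$ and $T_{\cdot j}=\{i:(i,j)\in T\}$. The matching number $\nu(T)$ is the largest number of cells of $T$, no two in the same row or column. A set $R$ of rows and a set $Q$ of columns *cover* $T$ if every cell of $T$ lies in a row of $R$ or a column of $Q$.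

*Example.* A single row $\{i\}\times J$ has $\nu=1$ (if $J\neq\emptyset$) and is covered by one line. In the convolution, $\nu(T_k)=n$.

The one outside theorem we need is **König's theorem**: $T$ has a cover with $|R|+|Q|=\nu(T)$.

## 2. Is the monotone complexity of convolution nearly quadratic?

The naive network computes all products $x_iy_j$ and then each $z_k$ separately. It has $n^2$ $\wedge$-gates and $n^2-n$ $\vee$-gates. How far below this can a cleverer network go, if it shares intermediate results between the $n$ outputs?

The source of the problem (doi:10.1007/978-3-642-03456-5) records an $\Omega(n^{3/2})$ lower bound for the number of $\vee$-gates and also one for the number of $\wedge$-gates, and says: "Although it is widely believed that the optimal monotone network for the computation of the $n$th degree convolution contains $n^2$ $\wedge$-gates and $n^2-n$ $\vee$-gates, no lower bound better than $\Omega(n^{3/2})$ for the monotone network complexity has been proved so far." The problem is to prove or disprove that the complexity is $\Omega\big((\tfrac n{\log n})^2\big)$: is there a constant $c>0$ such that for all sufficiently large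 $n$ every monotone network for the $n$th degree convolution has at least $c\,(n/\log n)^2$ gates?

The statement is true, and more holds.

**Theorem 1.** Every monotone network computing a semi-disjoint bilinear form with $N$ prime implicants contains at least $N/36$ $\wedge$-gates.

**Corollary.** For every $n\ge2$, every monotone network for the $n$th degree convolution has at least $n^2/36$ $\wedge$-gates. Hence it has at least $c\,(n/\log n)^2$ gates for a constant $c>0$. Both the number of $\wedge$-gates needed and the total complexity are $\Theta(n^2)$.

The Corollary is Theorem 1 with $N=n^2$, together with the naive network for the upper bound and the fact that $(n/\log n)^2=O(n^2)$.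

**Theorem 2.** Let $\lambda=\lceil 2\ln n/\ln(4/3)\rceil$. If $\lambda<n$ (true for all $n\ge 30$), every monotone network for the $n$th degree convolution contains at least $n^2/(6\lambda)=\Omega(n^2/\log n)$ $\vee$-gates, regardless of the number of $\wedge$-gates.

Theorem 1 is optimal up to the constant factor for every semi-disjoint bilinear form: computing all products separately uses $N$ $\wedge$-gates and at most $N$ $\vee$-gates. The exact values $n^2$ and $n^2-n$ are not claimed here, and for $\vee$-gates alone we prove only $\Omega(n^2/\log n)$.

## 3. Two prime implicants by hand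

**One prime implicant.** The function $x_1y_1$ needs an $\wedge$-gate: without one, every node is a constant or a disjunction of variables.

**Two prime implicants in one output.** We show that $z=x_1y_1\vee x_2y_2$ needs two $\wedge$-gates. Suppose one suffices. Then $z=D$ or $z=D\vee(A\wedge B)$, where $A,B,D$ are disjunctions of variables (possibly empty, meaning $0$) or the constant $1$. Since $z$ vanishes on every input with at most one $1$, $D$ contains no variable and is not $1$. So $z=D=0$, which is false, or $z=A\wedge B$. In the latter case $z\le A$, so $A$ is $1$ on the input with $x_1=y_1=1$ and the rest $0$, and likewise for the index $2$. So $A$ is the constant $1$, or it contains one of $x_1,y_1$ and one of $x_2,y_2$. The same holds for $B$.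

Now look at the inputs where $z$ is $0$ with as many ones as possible. There are four, one for each choice of a variable from $\{x_1,y_1\}$ and a variable from $\{x_2,y_2\}$ to be set to $0$. On each of them $A$ or $B$ must vanish. A factor that vanishes there uses only the two variables set to $0$, hence consists of exactly these two. So each factor handles at most one of the four inputs, and two factors cannot handle four. This is a contradiction.

The argument plays small inputs with $z=1$ against *many large* inputs with $z=0$. The large inputs are indexed by subsets $Y\subseteq\{1,2\}$: set $y=1_Y$, and $x_i=0$ exactly when $i\in Y$. Both families return below.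

**Convolution with $n=2$.** The naive network has $4$ $\wedge$-gates and $2$ $\vee$-gates. Sharing is possible: with $p=(x_0\vee x_1)\wedge(y_0\vee y_1)$ one checks, by writing $z_0,z_1$ as conjunctions of clauses as in the first example of Section 1, that
$$z_0=p\wedge(x_0\vee y_1)\wedge(x_1\vee y_0),\qquad z_1=p\wedge(x_0\vee y_0)\wedge(x_1\vee y_1).$$
This network has $5$ $\wedge$-gates and $6$ $\vee$-gates, so the sharing does not pay here. But a lower bound proof must deal with nodes like $p$, which lie below many prime implicants at once.

## 4. Unit inputs, the zeros $c_{k,Y}$, and live paths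

Fix a monotone network for a semi-disjoint bilinear form. We describe each node by its values on two families of inputs.

**Ones.** Let $e_i,e_j$ be unit vectors. For a node $g$ put
$$T(g)=\{(i,j)\in I\times J:\ g(e_i,e_j)=1\}.$$
Directly from the definition,
$$T(u\vee v)=T(u)\cup T(v),\quad T(u\wedge v)=T(u)\cap T(v),\quad T(x_i)=\{i\}\times J,\quad T(y_j)=I\times\{j\},\quad T(z_k)=T_k.\tag{1}$$
*Example.* For $n=2$, $T(x_0\vee y_1)=\{(0,0),(0,1),(1,1)\}$, and the node $p$ of Section 3 has $T(p)=I\times J$.

**Zeros.** For $Y\subseteq J$ and $k\in K$ let $c_{k,Y}$ be the input with $y=1_Y$, with $x_i=0$ if $\sigma_k(i)\in Y$, and with $x_i=1$ otherwise. By convention $\bot\notin Y$. Then $z_k(c_{k,Y})=0$: if $(i,j)\in T_k$ and $y_j=1$, then $\sigma_k(i)=j\in Y$, so $x_i=0$. Put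
$$U_Y(g)=\{k\in K: g(c_{k,Y})=0\}.$$
Then
$$U_Y(u\vee v)=U_Y(u)\cap U_Y(v),\qquad U_Y(u\wedge v)=U_Y(u)\cup U_Y(v).\tag{2}$$
*Example.* For the convolution with $n=2$, $k=0$, $Y=\{0\}$: $y=(1,0)$ and $x=(0,1)$. The node $p$ is $1$ there, so $0\notin U_Y(p)$.

The two families interact through monotonicity, and this is used at every step below:
$$\text{if }k\in U_Y(u),\ (i',j')\in T(u)\text{ and }j'\in Y,\text{ then }\sigma_k(i')\in Y.\tag{3}$$
Indeed, otherwise $c_{k,Y}$ has $x_{i'}=y_{j'}=1$, so $u(c_{k,Y})\ge u(e_{i'},e_{j'})=1$, which contradicts $k\in U_Y(u)$. In words: every cell of $T(u)$ puts a constraint "$j'\in Y\Rightarrow\sigma_k(i')\in Y$" on the sets $Y$ for which $u$ vanishes on $c_{k,Y}$. The constraint is vacuous exactly when $\sigma_k(i')=j'$, that is, when the cell lies in $T_k$.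

**Lemma 1 (live paths).** Let $e=(i,j)\in T_k$ and $j\in Y$. Call a node $g$ *live* if $e\in T(g)$ and $k\in U_Y(g)$, that is, $g$ is $1$ on $(e_i,e_j)$ and $0$ on $c_{k,Y}$. There is a directed path of live nodes from the input $x_i$ to the output $z_k$.

*Proof.* The purpose is to walk down from $z_k$ without losing the separation of the two inputs. The node $z_k$ is live, since $T(z_k)=T_k\ni e$ and $z_k(c_{k,Y})=0$.

Suppose a live node is a $\vee$-gate. By (1), $e$ lies in $T$ of at least one of its two predecessors. By (2), $k$ lies in $U_Y$ of both. So some predecessor is live. Suppose it is an $\wedge$-gate. By (1), $e$ lies in $T$ of both predecessors, and by (2), $k$ lies in $U_Y$ of at least one. So again some predecessor is live.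

Hence we can walk down through live nodes until we reach a live input. Which one can it be? A constant has the same value on $(e_i,e_j)$ and $c_{k,Y}$, so it is not live. A variable $y_{j'}$ with $e\in T(y_{j'})$ has $j'=j\in Y$, so its value on $c_{k,Y}$ is $1$, and it is not live. A variable $x_{i'}$ with $e\in T(x_{i'})$ has $i'=i$. So the walk ended at $x_i$. $\square$

## 5. Charging with the single zero $Y=J$, and a wire that takes $n$ charges

The plan suggested by Lemma 1 is this. Along a live path for $e=(i,j)$ the row $T(g)_{i\cdot}$ starts as all of $J$ at $x_i$ and ends as $\{j\}$ at $z_k$. At $\vee$-gates $T$ grows, so the row can shrink only at $\wedge$-gates. Charge $e$ to a wire where the row shrinks to $\{j\}$, show that no wire is charged often, and count.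

Try it for the convolution with the simplest choice $Y=J$. Then $c_{k,J}$ is the input $x=0$, $y=1$ for every $k$. For each $e=(i,j)\in T_k$ the live path has a wire $u\to w$ with $|T(u)_{i\cdot}|\ge2$ and $T(w)_{i\cdot}=\{j\}$, where $w$ is an $\wedge$-gate. At most one $e$ per row is charged to a given wire, so a wire takes at most $n$ charges. With $s$ $\wedge$-gates we get $2s\cdot n\ge n^2$, that is, only $s\ge n/2$.

Can the bound $n$ per wire be improved? Not from these conditions. Let $z'_k$ be computed naively, let $p=\big(\bigvee_i x_i\big)\wedge\big(\bigvee_j y_j\big)$, and compute the output as $z_k=z'_k\wedge p$. On the input $x=0,y=1$ we have $p=0$, and $T(p)=I\times J$. So for every one of the $n$ pairs $(i,j)\in T_k$, the nodes $x_i$, the disjunctions of $x$-variables from $x_i$ up to $\bigvee_i x_i$, $p$ and $z_k$ form a live path, and on it the row of $i$ shrinks from $J$ to $\{j\}$ exactly at the wire $p\to z_k$. All $n$ charges may fall on that one wire. In this network one could choose other paths, through $z'_k$, but the argument gives no way to find good paths in an arbitrary network.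

Now look at the same wire with a different $Y$. We have $p(c_{k,Y})=0$ only if $Y=\emptyset$ (all $y_j=0$) or $Y=J$ (all $x_i=0$). For every other $Y$ the node $p$ is not live, and no path can use it. The choice $Y=J$ was one of the two bad ones. This is what (3) says in general: if $T(u)$ has many cells outside $T_k$ in independent positions, then $k\in U_Y(u)$ imposes many constraints on $Y$. So we take $Y$ **uniformly random** and ask for the *expected* charge of a wire.

## 6. A random $Y$ and large matchings

From now on each $j\in J$ belongs to $Y$ independently with probability $1/2$. We turn (3) into a probability bound.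

**Lemma 2.** Let $p_1,\dots,p_t\in J$ be distinct. Let $q_1,\dots,q_t\in J\cup\{\bot\}$ satisfy $q_s\neq p_s$, with those $q_s\ne\bot$ pairwise distinct. Then
$$\Pr[\forall s:\ p_s\in Y\Rightarrow q_s\in Y]\le(3/4)^t.$$

*Proof.* One constraint alone has probability at most $3/4$, but the constraints may share elements. We sort them into independent groups. Draw an arc $p_s\to q_s$ for each $s$, with a separate copy of $\bot$ for each $s$ with $q_s=\bot$. The $p_s$ are distinct, so out-degrees are at most $1$. The $q_s\neq\bot$ are distinct, so in-degrees are at most $1$. There are no loops. Hence the components that contain arcs are directed paths and directed cycles of length at least $2$. Different components involve disjoint sets of elements of $J$, so their events are independent. It suffices to show that a component with $\ell$ arcs is satisfied with probability at most $(3/4)^\ell$.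

* *A path with $\ell\ge1$ arcs and all vertices in $J$.* Once a vertex is in $Y$, all later ones must be. So $Y$ restricted to the $\ell+1$ vertices is one of the $\ell+2$ final segments, and the probability is $(\ell+2)2^{-(\ell+1)}$. For $\ell=1$ this is $3/4$. The ratio of the value at $\ell+1$ to the value at $\ell$ is $\frac{\ell+3}{2(\ell+2)}\le\frac23<\frac34$, so the bound $(3/4)^\ell$ persists.
* *A path with $\ell$ arcs ending in a copy of $\bot$.* Since $\bot\notin Y$, all $\ell$ vertices in $J$ must be outside $Y$. The probability is $2^{-\ell}$.
* *A cycle of length $\ell\ge2$.* All or none of its vertices are in $Y$. The probability is $2^{1-\ell}$. For $\ell=2$ this is $\frac12\le\frac9{16}$, and each further step multiplies it by $\frac12<\frac34$. $\square$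

*Example.* For $a\to b\to c$ the allowed traces are $\emptyset,\{c\},\{b,c\},\{a,b,c\}$, so the probability is $\frac12\le\frac9{16}$. Two disjoint arcs give exactly $\frac9{16}$.

**Consequence.** For every node $u$, every $T\subseteq T(u)$ and every $k$,
$$\Pr[k\in U_Y(u)]\le (3/4)^{\nu(T\setminus T_k)}.\tag{4}$$
To see this, take a maximum matching $(i_s,j_s)$, $1\le s\le t$, of $T\setminus T_k$. By (3), $k\in U_Y(u)$ implies that for all $s$: $j_s\in Y\Rightarrow\sigma_k(i_s)\in Y$. The $j_s$ are distinct. The $i_s$ are distinct, so the values $\sigma_k(i_s)\neq\bot$ are distinct. And $\sigma_k(i_s)\neq j_s$, because $(i_s,j_s)\notin T_k$. Lemma 2 applies.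

## 7. Charging each prime implicant to a wire where its row becomes light

We begin the proof of Theorem 1.

**Step 1: enlarge $J$.** This step makes $\Pr[|Y|\ge2]$ large enough for the constant. Adding $y$-variables that occur nowhere changes neither the network nor $N$. So we assume $q:=|J|\ge6$.

**Step 2: the charging rule.** We assign each prime implicant to a wire, for each $Y$ that allows it. Let $e=(i,j)\in T_k$ and suppose $j\in Y$ and $|Y|\ge2$. Fix a live path from Lemma 1. Every node $g$ on it has $e\in T(g)$, so $j\in T(g)_{i\cdot}\cap Y$. Call $g$ *heavy* if $|T(g)_{i\cdot}\cap Y|\ge2$ and *light* if $T(g)_{i\cdot}\cap Y=\{j\}$.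

The first node $x_i$ is heavy, since its row is $J$ and $|Y|\ge2$. The last node $z_k$ is light, since $T_k$ is a matching. So the path contains a wire $u\to w$ with $u$ heavy and $w$ light. If $w$ were a $\vee$-gate, then $T(w)\supseteq T(u)$ and $w$ would be heavy. So $w$ is an $\wedge$-gate, and $T(w)\subseteq T(u)$. Charge $e$ to one such wire. Since $u$ is live, a charge of $e$ to $(u,w)$ implies the event $C(e)=C(e;u,w)$:
$$e\in T(w),\quad j\in Y,\quad T(w)_{i\cdot}\cap Y=\{j\},\quad |T(u)_{i\cdot}\cap Y|\ge2,\quad k\in U_Y(u).$$

*Example.* In the naive network a path for $e=(i,j)$ starts with the wire from $x_i$ to the gate $x_iy_j$, whose $T$ is $\{(i,j)\}$. So each $e$ is charged to a wire of its own. For the wire $p\to z_k$ of Section 5, $C(e)$ requires $Y=J$, since $p(c_{k,Y})=0$ and $Y\ne\emptyset$. So the sum of $\Pr[C(e)]$ over $e\in T_k$ is $n2^{-n}$, where the fixed choice $Y=J$ gave $n$.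

**Step 3: the number of charges.** For each $e=(i,j)\in E$ a charge is made when $j\in Y$ and $|Y|\ge2$, which has probability $\Pr[j\in Y]-\Pr[Y=\{j\}]=\frac12-2^{-q}$. So the expected number of charges is
$$N\left(\tfrac12-2^{-q}\right)\ge\tfrac{31}{64}N.\tag{5}$$

**Step 4: what remains.** We shall prove, for each wire $(u,w)$ into an $\wedge$-gate $w$,
$$\sum_{e\in E}\Pr[C(e;u,w)]<8.52.\tag{6}$$
This gives Theorem 1. If $N=0$ there is nothing to prove. Otherwise let $s$ be the number of $\wedge$-gates; they have $2s$ incoming wires, and all charges go to these. By (5) and (6), $2s\cdot8.52\ge\frac{31}{64}N$, so $s\ge\frac{31}{64\cdot17.04}N\ge0.0284\,N>N/36$.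

## 8. The charge of one wire: rows, columns and matchings

We prove (6). Fix the wire and put $T=T(w)\subseteq T(u)$, $\nu=\nu(T)$, $\ell_i=|T_{i\cdot}|$, $c_j=|T_{\cdot j}|$. Only $e\in T$ contribute to (6), so assume $T\neq\emptyset$.

**Step 5: three bounds for one $e$.** A long row, a long column and a large matching in $T$ each make the event unlikely. Let $e=(i,j)\in T\cap T_k$.

* (a) $\Pr[C(e)]\le2^{-\ell_i}$. The condition $T_{i\cdot}\cap Y=\{j\}$ prescribes $Y$ on the $\ell_i$ elements of $T_{i\cdot}$.
* (b) $\Pr[C(e)]\le2^{-c_j}$. On $C(e)$ we have $j\in Y$ and $k\in U_Y(u)$. For every $i'\in T_{\cdot j}$ the cell $(i',j)$ lies in $T\subseteq T(u)$, so (3) gives $\sigma_k(i')\in Y$. If some $\sigma_k(i')=\bot$, this is impossible and the probability is $0$. Otherwise, by injectivity of $\sigma_k$, these are $c_j$ distinct elements that must all lie in $Y$.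
* (c) $\Pr[C(e)]\le(3/4)^{\nu(T\setminus T_k)}$, by (4), since $k\in U_Y(u)$ and $T\subseteq T(u)$.

**Step 6: at most one exceptional $k$.** Bound (c) is weak when $T_k$ itself contains most of the matchings of $T$. We show that this happens for at most one $k$. Call $k$ *dominant* if $\nu(T\setminus T_k)<\nu/2$. Suppose $k\ne k'$ are both dominant, and let $M$ be a maximum matching of $T$. Then $M\setminus T_k$ is a matching in $T\setminus T_k$, so $|M\setminus T_k|<\nu/2$. Since $T_k\cap T_{k'}=\emptyset$, $M\cap T_k$ is a matching in $T\setminus T_{k'}$, so $|M\cap T_k|<\nu/2$. Adding, $|M|<\nu$, a contradiction.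

**Step 7: all $e$ whose $k$ is not dominant.** We sum along a König cover: the cover has few lines when $\nu$ is small, and (c) is strong when $\nu$ is large. Let $R$ and $Q$ be sets of rows and columns that cover $T$, with $|R|+|Q|=\nu$. For $e=(i,j)\in T\cap T_k$ with $k$ not dominant, (c) gives $\Pr[C(e)]\le(3/4)^{\nu/2}$. The minimum of two bounds is at most their geometric mean, so (a) and (b) yield
$$\Pr[C(e)]\le(3/4)^{\nu/4}2^{-\ell_i/2}\ \text{ if } i\in R,\qquad \Pr[C(e)]\le(3/4)^{\nu/4}2^{-c_j/2}\ \text{ if } j\in Q.$$
Every such $e$ lies in a row of $R$ or a column of $Q$; row $i$ has $\ell_i$ cells of $T$ and column $j$ has $c_j$. So the sum over all non-dominant $e$ is at most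
$$(3/4)^{\nu/4}\Big(\sum_{i\in R}\ell_i2^{-\ell_i/2}+\sum_{j\in Q}c_j2^{-c_j/2}\Big)\le \nu(3/4)^{\nu/4}\cdot\max_{m\in\mathbb N}m2^{-m/2}.$$
For the second factor: $(m+1)2^{-(m+1)/2}\ge m2^{-m/2}$ holds exactly when $1+\frac1m\ge\sqrt2$, that is, for $m\le2$. So the maximum is at $m=3$ and equals $\frac3{2\sqrt2}<1.07$. For the first factor: over real $t>0$, $t(3/4)^{t/4}$ is maximal at $t=4/\ln(4/3)$, with value $\frac4{e\ln(4/3)}<5.12$ (here $e$ is the base of the natural logarithm). So the non-dominant part is less than $5.12\cdot1.07<5.48$.

**Where (a)–(c) stop.** Suppose $T(w)=T_{k_0}$ in the convolution. All rows and columns of $T$ have one cell, and $\nu(T\setminus T_{k_0})=0$. So (a) and (b) give $\frac12$ for each of the $n$ cells, (c) gives $1$, and the sum of the bounds is $n/2$. We have not yet used that $u$ is heavy. That is what saves the dominant index.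

## 9. The dominant index: a digraph on $J$ and its closed sets

**Step 8: from charges to vertices of a digraph.** Suppose there is a dominant index $k_0$. We rewrite its contribution as a count that depends only on $Y$ and a fixed digraph. Let $G$ be the digraph on $J$ with an arc $j'\to\sigma_{k_0}(i)$ for every $(i,j')\in T(u)$ with $\sigma_{k_0}(i)\neq\bot$ and $\sigma_{k_0}(i)\ne j'$. It has no loops, and it does not depend on $Y$. Call $Y$ *closed* if $a\to b$ and $a\in Y$ imply $b\in Y$. By (3), if $k_0\in U_Y(u)$, then $Y$ is closed.

Suppose $C(e)$ holds for $e=(i,j)\in T_{k_0}$, where $j=\sigma_{k_0}(i)$. Since $|T(u)_{i\cdot}\cap Y|\ge2$, there is some $j'\in Y$ with $j'\neq j$ and $(i,j')\in T(u)$. So $j'\to j$ is an arc: the vertex $j=\sigma_{k_0}(i)$ has an in-neighbor in $Y$. Distinct $e\in T_{k_0}$ have distinct $j$, because $\sigma_{k_0}$ is injective. Hence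
$$\sum_{e\in T_{k_0}}\Pr[C(e)]\le \mathbb E\big[\mathbf 1(Y\text{ closed})\cdot\#\{v\in J: v\text{ has an in-neighbor in }Y\}\big].\tag{7}$$

*Example.* For the wire $p\to z_k$ of Section 5 we have $k_0=k$ and $G$ has all arcs between distinct vertices of $\mathbb Z_n$. The only closed sets are $\emptyset$ and $J$, and the right side of (7) is $n2^{-n}$, in agreement with Section 7.

**Step 9: bounding the expectation.** If $G$ has many disjoint arcs, closed sets are rare; if not, all arcs touch a small set, and what lies outside it is easy to control. Take a maximal family of vertex-disjoint arcs of $G$, say $\mu$ of them, and let $V_0$ be the set of their $2\mu$ endpoints. Each of these arcs is respected by $Y$ with probability $\frac34$, independently, so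
$$\Pr[Y\text{ closed}]\le(3/4)^\mu.$$
The vertices in $V_0$ therefore contribute at most $2\mu(3/4)^\mu$ to the expectation in (7).

Now let $v\notin V_0$ have an in-neighbor $a\in Y$. By maximality the arc $a\to v$ meets $V_0$, so $a\in V_0$. Thus $v$ lies in the set $O$ of out-neighbors outside $V_0$ of elements of $Y\cap V_0$. The set $O$ is determined by $Y\cap V_0$. If $Y$ is closed, then $O\subseteq Y$. Given $Y\cap V_0$, the elements outside $V_0$ are still independent with probability $\frac12$, so $O\subseteq Y$ has conditional probability $2^{-|O|}$. So the vertices outside $V_0$ contribute at most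
$$\mathbb E\big[|O|\cdot\mathbf 1(O\subseteq Y)\big]=\mathbb E\big[|O|2^{-|O|}\big]\le\tfrac12,$$
because $m2^{-m}\le\frac12$ for all integers $m\ge0$.

The ratio of $2\mu(3/4)^\mu$ at $\mu+1$ to its value at $\mu$ is $\frac34\cdot\frac{\mu+1}\mu$, which is at least $1$ exactly for $\mu\le3$. So the maximum is attained at $\mu=3$ and $\mu=4$, where the value is $6\cdot\frac{27}{64}=8\cdot\frac{81}{256}=2.53125$. The expectation in (7) is at most $2.54+0.5=3.04$.

**Step 10: the sum.** Adding Steps 7 and 9, the sum in (6) is less than $5.48+3.04=8.52$. This proves (6), and with Step 4 it proves Theorem 1 and the Corollary. $\square$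

## 10. $\vee$-gates: wires where the matching number passes $\lambda$

For Theorem 2 we need a quantity that can *grow* only at $\vee$-gates and must grow along every live path. The matching number $\nu(T(g))$ is one. Now $I=J=K=\mathbb Z_n$, $T_k=\{(i,j):i+j=k\}$, $\sigma_k(i)=k-i$, $\lambda=\lceil2\ln n/\ln(4/3)\rceil$ and $1\le\lambda<n$. The set $Y$ is again uniformly random, and (3), (4) and Lemma 1 hold as before.

**Step 1: charging.** We find a wire into a $\vee$-gate for each $e=(i,j)\in T_k$ with $j\in Y$. Take a live path. We have $\nu(T(x_i))=1\le\lambda$ and $\nu(T(z_k))=n>\lambda$. So the path has a wire $g\to w$ with $\nu(T(g))\le\lambda<\nu(T(w))$. If $w$ were an $\wedge$-gate, then $T(w)\subseteq T(g)$ and $\nu(T(w))\le\nu(T(g))$, which is false. So $w$ is a $\vee$-gate and $T(g)\subseteq T(w)$. Charge $e$ to this wire. Since $g$ and $w$ are live, the following event $B(e)$ holds: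
$$e\in T(g),\qquad j\in Y,\qquad k\in U_Y(w).$$
Each of the $n^2$ prime implicants is charged with probability $\frac12$, so the expected number of charges is $n^2/2$.

**Step 2: the charge of one wire is at most $\frac32\lambda$.** Fix a wire $(g,w)$ with $\nu(T(g))\le\lambda<\nu':=\nu(T(w))$ and $T(g)\subseteq T(w)$. The cells that can be charged lie in $T(g)$, which is covered by few lines; the constraints on $Y$ come from $T(w)$, which has a large matching. By König's theorem, cover $T(g)$ by rows $R$ and columns $Q$ with $|R|+|Q|=\nu(T(g))\le\lambda$.

*Columns.* Let $j\in Q$ and $c_j=|T(g)_{\cdot j}|$. If $B(e)$ holds for $e=(i,j)\in T_k$, then for every $i'\in T(g)_{\cdot j}$ we have $(i',j)\in T(w)$ and $j\in Y$, so (3) applied to $w$ gives $\sigma_k(i')\in Y$. These are $c_j$ distinct elements, so $\Pr[B(e)]\le2^{-c_j}$. The column contributes at most $c_j2^{-c_j}\le\frac12$.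

*Rows.* Let $i\in R$. Step 6 of Section 8 used only that the $T_k$ are disjoint, so it applies to $T(w)$: at most one index $k_0$ satisfies $\nu(T(w)\setminus T_{k_0})<\nu'/2$. At most one cell of row $i$ lies in $T_{k_0}$, and it contributes at most $\Pr[j\in Y]=\frac12$. For every other cell $e\in T_k$ of row $i$, (4) with $u=w$, $T=T(w)$ gives
$$\Pr[B(e)]\le(3/4)^{\nu'/2}\le(3/4)^{\lambda/2}\le e^{-\ln n}=\tfrac1n,$$
where in $e^{-\ln n}$ the letter $e$ is the base of the natural logarithm, and the last inequality is the choice $\lambda\ge2\ln n/\ln(4/3)$. There are at most $n$ such cells, so together they contribute at most $1$. The row contributes at most $\frac32$.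

There are at most $\lambda$ lines in the cover, so the expected charge of the wire is at most $\frac32\lambda$.

**Step 3: counting.** Let $s_\vee$ be the number of $\vee$-gates. They have $2s_\vee$ incoming wires, so $2s_\vee\cdot\frac32\lambda\ge\frac{n^2}2$, that is,
$$s_\vee\ge\frac{n^2}{6\lambda}.$$

**Step 4: the condition $\lambda<n$.** Since $2/\ln(4/3)<7$, we have $\lambda\le7\ln n+1$. At $n=30$ this is less than $24.9<30$, and $n-7\ln n-1$ increases for $n>7$. So $\lambda<n$ for all $n\ge30$. For these $n$ also $\lambda\le8\ln n$, so $n^2/(6\lambda)\ge n^2/(48\ln n)=\Omega(n^2/\log n)$. This proves Theorem 2. $\square$
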